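
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Strong separation in the hardness and asymmetric-width\\ hierarchies of clause-sets}


\begin{abstract}
The classes $\mathcal{UC}_k$ and $\mathcal{WC}_k$ collect the clause-sets in which every inconsistency
created by a partial assignment can be detected with effort $k$, where effort is measured by nested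
unit-clause propagation for $\mathcal{UC}_k$ and by asymmetric resolution width for $\mathcal{WC}_k$.
We prove the conjecture that for any two of these classes $\mathcal C,\mathcal D$ with
$\mathcal C\not\subseteq\mathcal D$ there are short clause-sets in $\mathcal C$ all of whose
equivalents in $\mathcal D$ have exponential size. The main step is an explicit family, for each
$k\ge1$, of linear-size clause-sets in $\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$ whose equivalents in
$\mathcal{UC}_k$ all need at least $2^{\lceil n/2\rceil}$ clauses.
\end{abstract}

\section{The question and the answer}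

A Boolean function that is to be handed to a SAT solver can be written as a clause-set in many
equivalent ways, and the choice matters. Once some variables have been set, what remains may be
inconsistent, and one wants to notice this with little effort. Effort can be traded for size: if all
implicates are listed, every inconsistency is visible at once, but the list may be long. The
question studied here is how much size must be paid when the permitted effort is lowered, or when
one notion of effort is replaced by another.

\paragraph{Clause-sets.}
Literals are variables or complemented variables; $\overline x$ is the complement of $x$. A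
\emph{clause} is a finite set of literals containing no complementary pair, a \emph{clause-set} is a
finite set of clauses, and $\perp$ is the empty clause. We write $\mathrm{var}(F)$ for the set of
variables of $F$, and $\mathrm{lit}(F)$ for the set of literals $x$ such that $x$ or $\overline x$
occurs in $F$. A clause $C$ is \emph{over} a set $S$ of variables if all its variables lie in $S$.
The \emph{length} of a clause is its number of literals, and the \emph{size} of a clause-set is
its total number of literal occurrences. For a partial assignment $\varphi$, the clause-set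
$\varphi*F$ arises from $F$ by removing the satisfied clauses, and removing the falsified literals from the
remaining ones. By $\langle x\to\varepsilon\rangle$ we denote the partial assignment giving the literal
$x$ the value $\varepsilon\in\{0,1\}$. We write $F\models C$ if every assignment of the variables of
$F$ and $C$ that satisfies $F$ also satisfies $C$. Two clause-sets $F,G$ are \emph{equivalent} if they
have the same satisfying assignments among the total assignments of $\mathrm{var}(F)\cup\mathrm{var}(G)$;
so $G$ may contain variables not occurring in $F$.

\paragraph{Hardness.}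
For $k\ge0$ define reductions $r_k$ as follows.
\begin{itemize}
\item $r_0(F)=\{\perp\}$ if $\perp\in F$, and $r_0(F)=F$ otherwise.
\item $r_{k+1}(F)=r_{k+1}(\langle x\to1\rangle*F)$ if there is $x\in\mathrm{lit}(F)$ with
$r_k(\langle x\to0\rangle*F)=\{\perp\}$, and $r_{k+1}(F)=F$ otherwise.
\end{itemize}
Thus $r_1$ is unit-clause propagation, $r_2$ fixes a literal if its complement is refuted by
unit-clause propagation, and so on: $k$ counts how deeply such tests are nested. For unsatisfiable
$F$ let $\mathrm{hd}(F)$ be the least $k$ with $r_k(F)=\{\perp\}$. For arbitrary $F$ let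
$\mathrm{hd}(F)$ be the maximum of $\mathrm{hd}(\varphi*F)$ over all partial assignments $\varphi$
with $\varphi*F$ unsatisfiable, and $0$ if there is no such $\varphi$.

\paragraph{Asymmetric width.}
A resolution step derives from \emph{parent} clauses $C\cup\{x\}$ and $D\cup\{\overline x\}$
($x\notin C$, $\overline x\notin D$) the resolvent $C\cup D$, provided it contains no complementary
pair. A refutation of $F$ is a derivation of $\perp$ from $F$ by such steps. For unsatisfiable $F$
let $\mathrm{awid}(F)$ be the least $k$ such that $F$ has a resolution refutation in which at every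
step at least one of the two parents has length at most $k$. The extension to arbitrary $F$ is by
maximization over partial assignments, as for $\mathrm{hd}$. Only one parent has to be short, so
long clauses may be used: $\{\{y_1,\dots,y_r\},\{\overline{y_1}\},\dots,\{\overline{y_r}\}\}$ has
a refutation in which every step has a parent of length $1$, for every $r$.

\paragraph{The two hierarchies.}
For $k\in\mathbb N_0$ let
\[
\mathcal{UC}_k:=\{F:\mathrm{hd}(F)\le k\},\qquad \mathcal{WC}_k:=\{F:\mathrm{awid}(F)\le k\}.
\]
At the bottom, $F\in\mathcal{UC}_0$ means that every implicate of $F$ contains a clause of $F$: the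
clause $C$ is an implicate iff $\varphi*F$ is unsatisfiable for the assignment $\varphi$ falsifying
exactly the literals of $C$, and $\perp\in\varphi*F$ iff some clause of $F$ is contained in $C$. The class
$\mathcal{UC}_1$ consists of the clause-sets for which unit-clause propagation detects every
inconsistency. The following is known:
\begin{itemize}
\item $\mathcal{UC}_0\subset\mathcal{UC}_1\subset\cdots$ and
$\mathcal{WC}_0\subset\mathcal{WC}_1\subset\cdots$;
\item $\mathcal{UC}_0=\mathcal{WC}_0$, $\mathcal{UC}_1=\mathcal{WC}_1$, and
$\mathcal{UC}_k\subset\mathcal{WC}_k$ for $k\ge2$;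
\item $\mathcal{UC}_{k+1}\not\subseteq\mathcal{WC}_k$ for $k\ge0$, and
$\mathcal{WC}_3\not\subseteq\mathcal{UC}_k$ for all $k\ge0$.
\end{itemize}

\paragraph{Strong separation.}
A non-inclusion $\mathcal C\not\subseteq\mathcal D$ says only that some clause-set in $\mathcal C$
is itself not in $\mathcal D$; it may still have a short equivalent in $\mathcal D$. We say that \emph{strong separation} holds between
$\mathcal C$ and $\mathcal D$ if there is a sequence of clause-sets $F_n\in\mathcal C$ of size
polynomial in $n$ such that, for every sequence $G_n\in\mathcal D$ with each $G_n$ equivalent to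
$F_n$, the size of $G_n$ is exponential in $n$.

\begin{theorem}[Gwynne and Kullmann]\label{thm:GK}
For all $k\ge0$, strong separation holds between $\mathcal{UC}_{k+1}$ and $\mathcal{WC}_k$.
\end{theorem}

If $\mathcal C\subseteq\mathcal D$, strong separation fails trivially, since one may take $G_n=F_n$.
The following conjecture, from \cite{good}, says that this is the only obstacle.

\begin{conjecture}
For $\mathcal C,\mathcal D\in\{\mathcal{UC}_p,\mathcal{WC}_q:p,q\in\mathbb N_0\}$, strong separation
holds between $\mathcal C$ and $\mathcal D$ if and only if $\mathcal C\not\subseteq\mathcal D$.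
\end{conjecture}

Theorem~\ref{thm:GK} settles every pair in which the index drops from $\mathcal C$ to $\mathcal D$,
because then $\mathcal{UC}_{q+1}\subseteq\mathcal C$ and $\mathcal D\subseteq\mathcal{WC}_q$ for the
index $q$ of $\mathcal D$. If the index does not drop, the relations above give
$\mathcal C\subseteq\mathcal D$, except possibly when $\mathcal C=\mathcal{WC}_p$ and
$\mathcal D=\mathcal{UC}_q$ with $2\le p\le q$. In these remaining pairs the notion of effort changes,
and the index of $\mathcal D$ may be arbitrarily much larger. The next theorem treats all of them at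
once.

\begin{theorem}\label{thm:main}
For all $k\ge1$ and $n\ge1$ there is a clause-set
$F_{k,n}\in\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$ of size at most $8n4^k$, with clauses of length at
most $4$, such that every $G\in\mathcal{UC}_k$ equivalent to $F_{k,n}$ has at least
$2^{\lceil n/2\rceil}$ clauses, and hence size at least $2^{\lceil n/2\rceil}$.
\end{theorem}

The index $2$ cannot be lowered, since $\mathcal{WC}_1=\mathcal{UC}_1\subseteq\mathcal{UC}_k$. As a
consequence we obtain the conjecture, and a version for intersections.

\begin{theorem}\label{thm:conj}
The conjecture is true: for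
$\mathcal C,\mathcal D\in\{\mathcal{UC}_p,\mathcal{WC}_q:p,q\in\mathbb N_0\}$, strong separation
holds between $\mathcal C$ and $\mathcal D$ iff $\mathcal C\not\subseteq\mathcal D$. In particular
$\mathcal{WC}_2\not\subseteq\mathcal{UC}_k$ for all $k\ge0$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $\mathcal{UC}_\infty=\mathcal{WC}_\infty$ be the class of all clause-sets, and put
$\mathcal E_{p,q}:=\mathcal{UC}_p\cap\mathcal{WC}_q$ for $p,q\in\mathbb N_0\cup\{\infty\}$. Strong
separation holds between $\mathcal E_{p,q}$ and $\mathcal E_{p',q'}$ iff
$\mathcal E_{p,q}\not\subseteq\mathcal E_{p',q'}$.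
\end{theorem}

\begin{corollary}\label{cor:log}
Let $k(n)=\max(1,\lceil\log_2 n\rceil)$. The clause-sets $F_{k(n),n}\in\mathcal{WC}_2$ have size at
most $32n^3$, but every equivalent clause-set in $\mathcal{UC}_{k(n)}$ has at least $2^{n/2}$
clauses.
\end{corollary}

Since $\mathcal{UC}_k\subseteq\mathcal{UC}_{k(n)}$ for each fixed $k$ and all large $n$, this one
sequence is separated from all classes $\mathcal{UC}_k$ simultaneously.

\paragraph{The idea.}
A refutation with one parent of length at most $2$ at each step may derive a clause of length $2$,
keep it, and use it anywhere. The reductions $r_k$ keep only forced literals; whatever else is found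
inside a test is forgotten when the test ends, and can be used only by nesting. We therefore build
blocks $A_j(u,v)$ whose consequence for $u,v$ is the $2$-clause $\{\overline u,\overline v\}$, and
which are assembled from blocks $A_{j-1}$ in such a way that each further level costs $r_k$ one
more nesting, while resolution with one short parent per step pays nothing. This yields unsatisfiable
clause-sets $U_k$ not refuted by $r_k$ (Section~\ref{sec:Uk}). Two devices then turn ``not refuted by
$r_k$'' into a size bound for all equivalent clause-sets. The basic $2$-clauses are stretched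
into chains of $n$ implications, and each chain clause is \emph{doped} by two new variables.
A clause containing doping variables of many chain clauses is satisfied, and so useless, under most
of the restrictions that we consider (Section~\ref{sec:dope}). The case $k=1$, where $U_1$ has just
seven clauses, shows how these pieces fit together and is worked out in Section~\ref{sec:one}. The
upper bounds follow in Section~\ref{sec:upper}, the lower bound in Section~\ref{sec:lower}, and the
classification in Section~\ref{sec:class}. The proof of Theorem~\ref{thm:main} is self-contained;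
Theorem~\ref{thm:GK} and the relations listed above enter proofs only in Section~\ref{sec:class}.

\section{Refutations of level $k$ and how to transport them}\label{sec:Rk}

It is convenient to replace the procedure $r_k$ by a recursively defined set. Let
$\mathcal R_0:=\{F:\perp\in F\}$. For $k\ge1$ let $F\in\mathcal R_k$ iff $\perp\in F$ or there is
$x\in\mathrm{lit}(F)$ with
\[
\langle x\to0\rangle*F\in\mathcal R_{k-1}\quad\text{and}\quad\langle x\to1\rangle*F\in\mathcal R_k
\]
(recursion on $k$ and the number of variables). So a member of $\mathcal R_k$ has a splitting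
tree in which at every branching one of the two sides drops to a smaller level. All members are
unsatisfiable. Moreover,
\[
\mathcal R_k\subseteq\mathcal R_{k+1},
\]
by induction on $k$ and the number of variables. Indeed, let $F\in\mathcal R_k$; we may assume
$\perp\notin F$. Then $k\ge1$, and for the literal $x$ of the definition
$\langle x\to0\rangle*F\in\mathcal R_{k-1}\subseteq\mathcal R_k$, while
$\langle x\to1\rangle*F\in\mathcal R_k$ has fewer variables and hence lies in $\mathcal R_{k+1}$. So
$F\in\mathcal R_{k+1}$.

For the lower bound we must show that a restriction of an \emph{unknown} clause-set $G$ is not in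
$\mathcal R_k$. We do this by comparison with a known clause-set: a substitution that maps each
clause to something trivial, or to a superset of a known clause, also transports refutations.

\begin{lemma}[Simulation]\label{lem:sim}
Let $F,F'$ be clause-sets, and let $\sigma$ map the literals over $\mathrm{var}(F)$ to literals or
constants $0,1$, with $\sigma(\overline x)=\overline{\sigma(x)}$. Write $F\le_\sigma F'$ if for every
$C\in F$ one of the following holds: $1\in\sigma(C)$; or $\sigma(C)$ contains a complementary pair of
literals; or there is $D\in F'$ with $D\subseteq\sigma(C)\setminus\{0\}$. If $F\le_\sigma F'$ and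
$F\in\mathcal R_k$, then $F'\in\mathcal R_k$.
\end{lemma}

\begin{proof}
Induction on $|\mathrm{var}(F)|$, for all $k$, $F'$ and $\sigma$ at once. If $\perp\in F$, then
$\sigma(\perp)=\emptyset$ forces $\perp\in F'$. Otherwise $k\ge1$, and there is $x\in\mathrm{lit}(F)$
with $\langle x\to0\rangle*F\in\mathcal R_{k-1}$ and $\langle x\to1\rangle*F\in\mathcal R_k$.

\emph{Case $\sigma(x)=1$.} The clauses of $\langle x\to1\rangle*F$ are the $C\setminus\{\overline x\}$
with $x\notin C\in F$. Passing from $C$ to $C\setminus\{\overline x\}$ removes at most a literal with
image $0$, so $\langle x\to1\rangle*F\le_\sigma F'$ and $F'\in\mathcal R_k$ by induction.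

\emph{Case $\sigma(x)=0$.} Passing from $C$ with $\overline x\notin C$ to $C\setminus\{x\}$ removes
at most a literal with image $0$. So $\langle x\to0\rangle*F\le_\sigma F'$, and by
induction $F'\in\mathcal R_{k-1}\subseteq\mathcal R_k$.

\emph{Case $\sigma(x)=y$ is a literal.} Let $\sigma'$ be $\sigma$ followed by
$y\mapsto1$, $\overline y\mapsto0$. We claim
$\langle x\to1\rangle*F\le_{\sigma'}\langle y\to1\rangle*F'$. Let $C\in F$ with $x\notin C$, and
$C'=C\setminus\{\overline x\}$; note $\sigma(\overline x)=\overline y$.
\begin{itemize}
\item If $1\in\sigma(C)$, the literal mapped to $1$ is not $\overline x$, so $1\in\sigma'(C')$.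
\item If $y\in\sigma(C)$, the literal mapped to $y$ is not $\overline x$, so $1\in\sigma'(C')$.
\item If $\sigma(C)$ contains a complementary pair on a variable other than that of $y$, this pair
is still in $\sigma'(C')$. (A pair $y,\overline y$ falls under the previous item.)
\item Otherwise there is $D\in F'$ with $D\subseteq\sigma(C)\setminus\{0\}$ and $y\notin D$. Then
$D\setminus\{\overline y\}\in\langle y\to1\rangle*F'$, and each of its elements equals
$\sigma(z)=\sigma'(z)$ for some $z\in C'$.
\end{itemize}
The claim applied to $\overline x,\overline y$ in place of $x,y$ gives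
$\langle x\to0\rangle*F\le_{\sigma''}\langle y\to0\rangle*F'$ with $\sigma''$ being $\sigma$ followed
by $y\mapsto0$, $\overline y\mapsto1$. By induction $\langle y\to1\rangle*F'\in\mathcal R_k$ and
$\langle y\to0\rangle*F'\in\mathcal R_{k-1}$. If $y\in\mathrm{lit}(F')$, then $F'\in\mathcal R_k$ by
definition; otherwise $F'=\langle y\to1\rangle*F'\in\mathcal R_k$.
\end{proof}

Three consequences will be used all the time:
\begin{enumerate}
\item[(i)] if $F\in\mathcal R_k$ and $F\subseteq F'$, then $F'\in\mathcal R_k$ ($\sigma$ the identity);
\item[(ii)] if $F\in\mathcal R_k$, then $\varphi*F\in\mathcal R_k$ for every partial assignment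
$\varphi$ ($\sigma=\varphi$ on the domain of $\varphi$, the identity elsewhere);
\item[(iii)] $\mathcal R_k$ is invariant under renaming of variables.
\end{enumerate}

\begin{lemma}\label{lem:rk}
$r_k(F)=\{\perp\}$ iff $F\in\mathcal R_k$, whatever choices are made in computing $r_k(F)$. So for
unsatisfiable $F$ we have $\mathrm{hd}(F)\le k$ iff $F\in\mathcal R_k$.
\end{lemma}

\begin{proof}
Induction on $k$. For $k=0$ this is the definition. In computing $r_{k+1}$, a step
$F\mapsto\langle x\to1\rangle*F$ with $x\in\mathrm{lit}(F)$ is allowed iff
$\langle x\to0\rangle*F\in\mathcal R_k$, by induction. If a run ends in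
$\{\perp\}\in\mathcal R_{k+1}$, then, going backwards, all its members are in $\mathcal R_{k+1}$ by
definition of $\mathcal R_{k+1}$. Conversely, if $F\in\mathcal R_{k+1}$, then all members of any run
are in $\mathcal R_{k+1}$ by (ii). The last member $F_t$ admits no step, so $\perp\in F_t$ by
definition of $\mathcal R_{k+1}$. If $\mathrm{lit}(F_t)$ contained some $x$, then
$\perp\in\langle x\to0\rangle*F_t$ would allow a step; so $F_t=\{\perp\}$. The second statement
follows with $\mathcal R_k\subseteq\mathcal R_{k+1}$.
\end{proof}

\section{Doping}\label{sec:dope}

Let $H$ be an unsatisfiable clause-set. By itself $H$ is useless for a size bound, as it is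
equivalent to $\{\perp\}$. Doping makes it into a clause-set $F$ from which $H$ is recovered by
restriction in many ways. A small clause-set $G$ equivalent to $F$ then has one such restriction in
which every remaining clause follows from a small part of $H$.

Let $Q$ be a clause-set, $(K_i)_{i\in M}$ a finite family of clauses, and
$H=Q\cup\{K_i:i\in M\}$ unsatisfiable. Take distinct variables $w_i^0,w_i^1$ ($i\in M$) not
occurring in $H$, and put
\[
F:=Q\cup\bigl\{K_i\cup\{w_i^\varepsilon\}:i\in M,\ \varepsilon\in\{0,1\}\bigr\},\qquad
H_T:=Q\cup\{K_i:i\in T\}\quad(T\subseteq M).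
\]

\begin{lemma}[Doping]\label{lem:dope}
\begin{enumerate}
\item[(a)] If $\varphi*F$ is unsatisfiable, there are $T\subseteq M$ and a partial assignment $\theta$
of variables other than the $w_i^\varepsilon$ such that $\theta*H_T$ is unsatisfiable and
$\theta*H_T\subseteq\varphi*F$.
\item[(b)] Let $h\ge1$, and let $G$ be equivalent to $F$ with fewer than $2^h$ clauses. Then there is
an assignment $\varphi$ of all $w_i^\varepsilon$ such that $\varphi*G$ is unsatisfiable and every
clause $D'\in\varphi*G$ satisfies $H_T\models D'$ for some $T\subseteq M$ with $|T|<h$.
\end{enumerate}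
\end{lemma}

\begin{proof}
(a) Extend $\varphi$ to $\varphi^+$ by setting all unassigned $w_i^\varepsilon$ to $1$. These
variables occur only positively, so this only removes clauses: $\varphi^+*F\subseteq\varphi*F$. As a
restriction of an unsatisfiable clause-set, $\varphi^+*F$ is unsatisfiable. It equals $\theta*H_T$,
where $\theta$ is the restriction of $\varphi$ to the other variables and $T$ is the set of $i$ such
that $\varphi$ sets $w_i^0$ or $w_i^1$ to $0$.

(b) For $s:M\to\{0,1\}$ let $\varphi_s$ set $w_i^{s(i)}\to0$ and $w_i^{1-s(i)}\to1$ for all $i$. Then
$\varphi_s*F=H$ is unsatisfiable, and so is $\varphi_s*G$ by equivalence. For $D\in G$ let $W(D)$ be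
the set of $i\in M$ such that $w_i^0$ or $w_i^1$ occurs in $D$, positively or negatively. Choose $s$
uniformly at random. For $i\in W(D)$ fix a literal of $D$ on $w_i^0$ or $w_i^1$; it is falsified by
$\varphi_s$ for exactly one value of $s(i)$. By independence, $D$ is not satisfied by $\varphi_s$ with
probability at most $2^{-|W(D)|}$. So the expected number of $D\in G$ with $|W(D)|\ge h$ not
satisfied by $\varphi_s$ is less than $2^h\cdot2^{-h}=1$. Fix $s$ for which there is no such $D$, and
let $\varphi=\varphi_s$.

Every clause of $\varphi*G$ is of the form $D'$, where $D\in G$ is not satisfied by $\varphi$ and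
$D'$ is $D$ without its literals on the $w_i^\varepsilon$. Put $T:=W(D)$, so $|T|<h$. To see
$H_T\models D'$, use a different assignment $\varphi'$ of the $w_i^\varepsilon$: a variable
$w_i^\varepsilon$ gets value $0$ if it occurs positively in $D$, and value $1$ otherwise. As $D$
contains no complementary pair, $\varphi'$ falsifies all literals of $D$ on the $w_i^\varepsilon$,
including the negative ones. For $i\notin T$ both $w_i^0,w_i^1$ get value $1$ and both clauses
$K_i\cup\{w_i^\varepsilon\}$ are satisfied; hence $\varphi'*F\subseteq H_T$. If now $\beta$ is an
assignment of the remaining variables of $F$ and $G$ satisfying $H_T$, then $\beta\cup\varphi'$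
satisfies $F$, hence $G$, hence $D$, and therefore $\beta$ satisfies $D'$.
\end{proof}

\begin{remark}
Here is why each $K_i$ is doped twice. With one variable $w_i$ per clause, $\{w_i:i\in M\}$ would be
an implicate of $F$, as $H$ is unsatisfiable. Adding this single clause to $F$ would put $\perp$ into the
restriction that sets all $w_i$ to $0$, which is the one producing $H$. With two variables per clause there are
$2^{|M|}$ restrictions $\varphi_s$ producing $H$, and a clause mentioning many indices is
satisfied by most of them.
\end{remark}

\section{The case $k=1$ by hand}\label{sec:one}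

Let $U_1$ consist of the positive clauses $\{a_1,a_2\}$, $\{c_1,d_1\}$, $\{c_2,d_2\}$, which we call
\emph{hubs}, and of the four \emph{links}
$\{\overline{c_i},\overline{a_i}\}$, $\{\overline{d_i},\overline{a_i}\}$ for $i=1,2$. It is
unsatisfiable: some $a_i$ must be $1$, this forces $c_i=d_i=0$, and the hub $\{c_i,d_i\}$ is violated.
Since all its clauses have length $2$, unit-clause propagation does not even start, so
$U_1\notin\mathcal R_1$. On the other hand, setting $a_1$ to $1$ is refuted by unit-clause propagation,
and so is setting $a_1$ to $0$, which forces $a_2=1$; hence $U_1\in\mathcal R_2$.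

To introduce a growing parameter, replace each link $e=\{\overline u,\overline v\}$
with $u\in\{c_1,c_2,d_1,d_2\}$ and $v\in\{a_1,a_2\}$ by a chain of implications
\[
u\to x_{e,1}\to x_{e,2}\to\cdots\to x_{e,n-1}\to\overline v
\]
with new variables $x_{e,i}$. The chain consists of $n$ clauses $K_{e,1},\dots,K_{e,n}$, the $i$-th
clause expressing the $i$-th arrow. Let $H$ consist of the three hubs and the four chains; it is
unsatisfiable, as the chains imply the links. Finally dope the chain clauses as in
Section~\ref{sec:dope}, with $Q$ the set of hubs. The result is $F_{1,n}$. The lower bound of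
Theorem~\ref{thm:main} for $k=1$ can be seen directly.

\begin{proposition}\label{prop:one}
Every $G\in\mathcal{UC}_1$ equivalent to $F_{1,n}$ has at least $2^{\lceil n/2\rceil}$ clauses.
\end{proposition}

\begin{proof}
Suppose $G$ has fewer than $2^h$ clauses, where $h=\lceil n/2\rceil$. Lemma~\ref{lem:dope}(b) gives
$\varphi$ such that $\varphi*G$ is unsatisfiable and each of its clauses is implied by some $H_T$ with
$|T|<h$. We show that such an $H_T$ implies no clause of length at most $1$. For this it suffices that
for every literal $y$ it has a satisfying assignment with $y=0$.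

Each chain $e$ has $n$ clauses and $|T|<h\le n$, so some $K_{e,t}$ is missing from $H_T$. Consequently
\emph{every} assignment of the six hub variables satisfying the three hubs extends to a satisfying
assignment of $H_T$. Indeed, if $u=v=1$, let $x_{e,i}=1$ for $i<t$ and $x_{e,i}=0$ for $i\ge t$, which
violates only the missing clause $K_{e,t}$. Otherwise $u\le1-v$ holds for the values, and we may give
all $x_{e,i}$ the same value, either the value of $u$ or that of $\overline v$. Now any single hub
variable can be given the value $0$ by setting all others to $1$, and the value $1$ by setting all of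
them to $1$. To get $x_{e,i}=0$, set $u=0$ and all other hub variables to $1$, and use the value of
$u$ on the chain $e$. To get $x_{e,i}=1$, set $v=0$ and all other hub variables to $1$, and use the
value of $\overline v$ on the chain $e$. Variables not in $H$ are free.

So all clauses of $\varphi*G$ have length at least $2$. Hence $\perp\notin\varphi*G$ and
$\perp\notin\langle x\to0\rangle*(\varphi*G)$ for all $x$, which gives $\varphi*G\notin\mathcal R_1$. By
Lemma~\ref{lem:rk} this contradicts $G\in\mathcal{UC}_1$.
\end{proof}

That $F_{1,n}\in\mathcal{WC}_2$ is easy. By Lemma~\ref{lem:dope}(a) it is enough to refute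
unsatisfiable clause-sets $\theta*H_T$; their clauses have length at most $2$, and then so have all
resolvents.

For $k\ge2$ two things must change. First, we need clause-sets $U_k\notin\mathcal R_k$ that are still
refuted by resolution with at least one parent of length at most $2$ at each step; their hubs will be
longer. Second, membership in $\mathcal R_k$ cannot be read off from clause lengths, so instead of
looking for unit clauses we must transport a whole refutation of $\varphi*G$ to $U_k$ by
Lemma~\ref{lem:sim}. The substitution has to work for all clauses at once, although different clauses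
come with different sets $T$; this is where $|T|<\lceil n/2\rceil$ will be used, and not only $|T|<n$.

\section{The clause-sets $U_k$ and $F_{k,n}$}\label{sec:Uk}

\subsection{Blocks}
All variables called new below are fresh. For variables $u\ne v$ let
\[
A_0(u,v):=\{\{\overline u,\overline v\}\}\qquad\text{(a \emph{link})},
\]
and for $j\ge1$, with new $a_1,a_2,b_1,b_2$,
\[
A_j(u,v):=\{\{a_1,a_2,b_1,b_2\}\}\cup\bigcup_{i=1,2}A_{j-1}(a_i,u)\cup
\bigcup_{i=1,2}A_{j-1}(b_i,v).
\]
For $k\ge1$, with new $c_1,c_2$ and new $a_1,a_2$, respectively,
\[
B_k(u):=\{\{c_1,c_2\}\}\cup A_{k-1}(c_1,u)\cup A_{k-1}(c_2,u),\qquad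
U_k:=\{\{a_1,a_2\}\}\cup B_k(a_1)\cup B_k(a_2).
\]
The positive clauses are called \emph{hubs}. The \emph{internal} variables of $A_j(u,v)$, respectively
$B_k(u)$, are those different from $u,v$, respectively $u$; the sub-blocks hanging on the same hub have
disjoint sets of internal variables. See Figure~\ref{fig:blocks}. For $k=1$ we recover, up to renaming,
the set $U_1$ of Section~\ref{sec:one}. Up to renaming of internal variables $A_j(u,v)$ and $A_j(v,u)$
coincide (for $j\ge1$ exchange the $a_i$ with the $b_i$).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[p/.style={circle,draw,fill=white,inner sep=1.6pt}]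
\draw[dashed,rounded corners] (1.55,-1) rectangle (3.25,1);
\draw (0,0)--(2,0.6) node[midway,above,sloped]{\footnotesize$A_{j-1}$};
\draw (0,0)--(2,-0.6) node[midway,below,sloped]{\footnotesize$A_{j-1}$};
\draw (2.8,0.6)--(4.8,0) node[midway,above,sloped]{\footnotesize$A_{j-1}$};
\draw (2.8,-0.6)--(4.8,0) node[midway,below,sloped]{\footnotesize$A_{j-1}$};
\node[p,label=left:{\footnotesize$u$}] at (0,0) {};
\node[p,label=right:{\footnotesize$v$}] at (4.8,0) {};
\node[p,label=below:{\footnotesize$a_1$}] at (2,0.6) {};
\node[p,label=above:{\footnotesize$a_2$}] at (2,-0.6) {};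
\node[p,label=below:{\footnotesize$b_1$}] at (2.8,0.6) {};
\node[p,label=above:{\footnotesize$b_2$}] at (2.8,-0.6) {};
\node at (2.4,-1.5) {$A_j(u,v)$};
\draw[dashed,rounded corners] (8.0,-1) rectangle (8.9,1);
\draw (6.4,0)--(8.4,0.6) node[midway,above,sloped]{\footnotesize$A_{k-1}$};
\draw (6.4,0)--(8.4,-0.6) node[midway,below,sloped]{\footnotesize$A_{k-1}$};
\node[p,label=left:{\footnotesize$u$}] at (6.4,0) {};
\node[p,label=below:{\footnotesize$c_1$}] at (8.4,0.6) {};
\node[p,label=above:{\footnotesize$c_2$}] at (8.4,-0.6) {};
\node at (7.6,-1.5) {$B_k(u)$};
\draw[dashed,rounded corners] (9.9,-1) rectangle (10.8,1);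
\draw (10.3,0.6)--(11.5,0.6);
\draw (10.3,-0.6)--(11.5,-0.6);
\node[draw,anchor=west] at (11.5,0.6) {\footnotesize$B_k(a_1)$};
\node[draw,anchor=west] at (11.5,-0.6) {\footnotesize$B_k(a_2)$};
\node[p,label=below:{\footnotesize$a_1$}] at (10.3,0.6) {};
\node[p,label=above:{\footnotesize$a_2$}] at (10.3,-0.6) {};
\node at (11.3,-1.5) {$U_k$};
\end{tikzpicture}
\caption{The recursive construction. A dashed frame is a hub: the clause saying that at least one of
the variables inside is true. A line labeled $A_j$ is a block of level $j$ between its two ends,
implying that they are not both true; a block of level $0$ is just this $2$-clause. A solid box is a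
block $B_k$ attached to the variable at the other end of the unlabeled line. Thus $A_j(u,v)$
excludes $u=v=1$, $B_k(u)$ excludes $u=1$, and $U_k$ is unsatisfiable.}
\label{fig:blocks}
\end{figure}

The meaning is that $A_j(u,v)\models\{\overline u,\overline v\}$: by induction, $u=v=1$ forces all
four hub variables to $0$ and so violates the hub. In the same way $B_k(u)\models\{\overline u\}$, so
$U_k$ is unsatisfiable.
The variables $b_i$ are needed to make the consequence of $A_j(u,v)$ a genuine $2$-clause: without them
$A_j(u,v)$ would be a copy of $B_j(u)$ and imply $\overline u$ alone. Hub variables come in twos so that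
fixing one of them leaves the hub satisfiable by its twin, even if the other side contributes nothing.

\subsection{Level $k$ does not suffice for $U_k$}
The first lemma says that the blocks have no consequences for their ends besides the intended one, and
that a switched-off block gives no information about the value of any single internal variable.

\begin{lemma}\label{lem:sat}
\begin{enumerate}
\item[(1)] If $(\alpha,\beta)\neq(1,1)$, then $\langle u\to\alpha,v\to\beta\rangle*A_j(u,v)$ is
satisfiable.
\item[(2)] For each internal variable $z$ of $A_j(u,v)$ and each $\varepsilon\in\{0,1\}$,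
$\langle u\to0,v\to0\rangle*A_j(u,v)$ has a satisfying assignment with $z=\varepsilon$.
\item[(3)] For each internal variable $z$ of $B_k(u)$ and each $\varepsilon\in\{0,1\}$,
$\langle u\to0\rangle*B_k(u)$ has a satisfying assignment with $z=\varepsilon$. In particular it is
satisfiable.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The case $j=0$ is clear. For $j\ge1$ we may assume $u=0$, by the symmetry of $A_j$. Put $a_i=1$,
$b_i=0$; the hub is satisfied. The blocks $A_{j-1}(a_i,u)$ have end values $(1,0)$ and the blocks
$A_{j-1}(b_i,v)$ have end values $(0,\beta)$; use induction.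

(2) Induction on $j$; for $j=0$ there is nothing to show. If $z$ is one of the four variables of the
outermost hub, put $z=\varepsilon$ and the other three equal to $1$; all sub-blocks have one end $0$, and
(1) applies. If $z$ is internal to the sub-block of the hub variable $y$, put $y=0$ and the other
three equal to $1$. Use (2) for the sub-block of $y$, whose ends are both $0$, and (1) for the
others.

(3) If $z=c_i$, put $c_i=\varepsilon$, the other $c$ equal to $1$, and use (1). If $z$ is internal to
$A_{k-1}(c_i,u)$, put $c_i=0$, the other $c$ equal to $1$, and use (2) for this block and (1) for the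
other one.
\end{proof}

\begin{proposition}\label{prop:lower}
For $k\ge1$: \textup{(a)} $\langle u\to1\rangle*B_k(u)\notin\mathcal R_{k-1}$; \textup{(b)}
$U_k\notin\mathcal R_k$.
\end{proposition}

\begin{proof}
Induction on $k$; for each $k$ first (a), then (b).

(a) For $k=1$, $\{\{c_1,c_2\},\{\overline{c_1}\},\{\overline{c_2}\}\}$ does not contain $\perp$. Let
$k\ge2$. We find a copy of $U_{k-1}$ inside. Consider a block $A_{k-1}(c_i,u)$ with hub
$\{a_1,a_2,b_1,b_2\}$, where the $A_{k-2}(a_l,c_i)$ and $A_{k-2}(b_l,u)$ are its sub-blocks. Set
$b_1=b_2=0$, and satisfy the blocks $A_{k-2}(b_l,u)$, whose end values are $(0,1)$, by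
Lemma~\ref{lem:sat}(1). What remains of $A_{k-1}(c_i,u)$ is
\[
\{\{a_1,a_2\}\}\cup A_{k-2}(a_1,c_i)\cup A_{k-2}(a_2,c_i),
\]
which is a copy of $B_{k-1}(c_i)$. Doing this for $i=1,2$, we see that a partial assignment turns $\langle u\to1\rangle*B_k(u)$
into $\{\{c_1,c_2\}\}\cup B_{k-1}(c_1)\cup B_{k-1}(c_2)$, a renamed $U_{k-1}$. This is not in
$\mathcal R_{k-1}$ by induction, so by consequence (ii) neither is $\langle u\to1\rangle*B_k(u)$.

(b) As $\perp\notin U_k$, it suffices to show $\langle x\to0\rangle*U_k\notin\mathcal R_{k-1}$ for
every $x\in\mathrm{lit}(U_k)$. The point is that setting $x\to0$ can be extended to an assignment that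
leaves exactly one half $B_k(a_l)$ of $U_k$, with $a_l=1$ and otherwise untouched; then (a) applies.
Let $\mathrm{var}(x)$ be $a_i$ or internal to $B_k(a_i)$, and $\{i,i'\}=\{1,2\}$.
\begin{itemize}
\item If $x=\overline{a_i}$, then $x\to0$ means $a_i\to1$. Set also $a_{i'}\to0$ and satisfy
$B_k(a_{i'})$ by Lemma~\ref{lem:sat}(3). What remains is $\langle a_i\to1\rangle*B_k(a_i)$.
\item In all other cases set $a_i\to0$, $a_{i'}\to1$, and satisfy $\langle a_i\to0\rangle*B_k(a_i)$
by an assignment such that $x$ is falsified; for $x=a_i$ any satisfying assignment will do, and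
otherwise Lemma~\ref{lem:sat}(3) provides one with the required value. What remains is
$\langle a_{i'}\to1\rangle*B_k(a_{i'})$.
\end{itemize}
In both cases a restriction of $\langle x\to0\rangle*U_k$ is not in $\mathcal R_{k-1}$, by (a). By
consequence (ii), $\langle x\to0\rangle*U_k\notin\mathcal R_{k-1}$.
\end{proof}

\subsection{Chains and doping}
The clause-set $U_k$ has $4\cdot4^{k-1}=4^k$ links. For a link $e$ let $A_0(u_e,v_e)$ be the
corresponding block, so $e=\{\overline{u_e},\overline{v_e}\}$; then $u_e$ is a variable of the hub of
the immediately enclosing block, and the variables $u_e$ are pairwise distinct. For each link take new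
variables $x_{e,1},\dots,x_{e,n-1}$, and put
\[
z_{e,0}:=u_e,\quad z_{e,i}:=x_{e,i}\ (1\le i\le n-1),\quad z_{e,n}:=\overline{v_e},\qquad
K_{e,i}:=\{\overline{z_{e,i-1}},z_{e,i}\}\ (1\le i\le n).
\]
The clauses $K_{e,1},\dots,K_{e,n}$ form the \emph{chain} of $e$; together they imply
$\{\overline{u_e},\overline{v_e}\}$. Let $\hat A_j,\hat B_k$ be obtained from $A_j,B_k$ by replacing each link by its
chain, and let $H$ be obtained from $U_k$ in the same way. The internal variables of $\hat A_j(u,v)$ and $\hat B_k(u)$ now include the chain
variables. Since the chains imply the links, $H$ is unsatisfiable.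

Finally let $F_{k,n}$ be the result of doping $H$ as in Section~\ref{sec:dope}, with $Q$ the set of
hubs and $M$ the set of all pairs $(e,i)$ with $e$ a link and $1\le i\le n$:
\[
F_{k,n}:=\{\text{hubs of }U_k\}\cup\bigl\{K_{e,i}\cup\{w_{e,i}^\varepsilon\}:(e,i)\in M,\
\varepsilon\in\{0,1\}\bigr\}.
\]
Clauses have length at most $4$. The three hubs of length $2$ contribute $6$ to the size. The hubs in
the four blocks $A_{k-1}$ contribute
$4\cdot4\,(1+4+\dots+4^{k-2})=\frac{16}3(4^{k-1}-1)$, which is $0$ for $k=1$. The chains contribute
$2\cdot3\cdot n4^k$. Hence the size is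
\[
\tfrac23+\tfrac43\,4^k+6n4^k\le2\cdot4^k+6n4^k\le8n4^k.
\]
Also, $F_{k,n}$ is satisfiable: set all hub variables and all $w_{e,i}^\varepsilon$ to $1$.

\section{Upper bounds: $F_{k,n}\in\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$}\label{sec:upper}

For unsatisfiable clause-sets, having $\mathrm{awid}\le2$ and lying in $\mathcal R_{k+1}$ both pass to
supersets. So by Lemma~\ref{lem:dope}(a) and Lemma~\ref{lem:rk} it suffices to prove the following.

\begin{proposition}\label{prop:upper}
Let $T\subseteq M$, and let $\theta$ be a partial assignment with $\theta*H_T$ unsatisfiable. Then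
$\mathrm{awid}(\theta*H_T)\le2$ and $\theta*H_T\in\mathcal R_{k+1}$.
\end{proposition}

Fix $T$ and let $\theta$ be any partial assignment. For $\hat X\subseteq H$ write
$\theta[\hat X]:=\theta*(H_T\cap\hat X)$. Deleting clauses and assigning variables destroys the
symmetric shape of the blocks but not the way in which they hang together, and only this is needed.

\begin{definition}
Let $S$ be a set of variables. A \emph{star over $S$} with \emph{centers} $y_1,\dots,y_r$ (distinct
variables not in $S$) and \emph{arms} $Y_1,\dots,Y_r$ is a clause-set
$Y=Y_0\cup Y_1\cup\dots\cup Y_r$ such that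
\begin{itemize}
\item $Y_0=\emptyset$, or $Y_0=\{Z\}$ with $Z\subseteq\{y_1,\dots,y_r\}$ (possibly $Z=\perp$);
\item $\mathrm{var}(Y_i)\subseteq I_i\cup\{y_i\}\cup S_i$ for $i\ge1$, where $S_i\subseteq S$,
$|S_i|\le1$, and the sets $I_i$ are pairwise disjoint and disjoint from $S\cup\{y_1,\dots,y_r\}$.
\end{itemize}
\end{definition}

By construction we have the following stars, for all blocks occurring in $H$; the centers are the
variables of the outermost hub:
\begin{itemize}
\item for $j\ge1$, $\theta[\hat A_j(u,v)]$ is a star over $\{u,v\}$, with arms
$\theta[\hat A_{j-1}(a_i,u)]$ and $\theta[\hat A_{j-1}(b_i,v)]$;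
\item $\theta[\hat B_k(u)]$ is a star over $\{u\}$, with arms $\theta[\hat A_{k-1}(c_i,u)]$;
\item $\theta*H_T=\theta[H]$ is a star over $\emptyset$, with arms $\theta[\hat B_k(a_i)]$.
\end{itemize}
Variables assigned by $\theta$ simply do not occur; the definition only bounds the sets of occurring
variables. In particular, if $\theta$ assigns $u,v$, respectively $u$, then the first two are stars
over $\emptyset$.

\subsection{Asymmetric width}
Call a resolution step with at least one parent of length at most $2$ a \emph{$2$-resolution} step;
in this subsection \emph{derivable} means derivable by such steps. The induction along the blocks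
must say that everything a block has to say about its ends is derivable.

\begin{definition}
$(Y;S)$ is \emph{$2$-complete} if every assignment of $S$ that satisfies all clauses over $S$
derivable from $Y$ (including the clauses of $Y$ over $S$) extends to a satisfying assignment of $Y$.
\end{definition}

\begin{lemma}\label{lem:twocomplete}
\begin{enumerate}
\item[(a)] If all clauses of $Y$ have length at most $2$, then $(Y;S)$ is $2$-complete for every $S$.
\item[(b)] If $Y$ is a star over $S$ as above, and $(Y_i;\{y_i\}\cup S_i)$ is $2$-complete for all
$i\ge1$, then $(Y;S)$ is $2$-complete.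
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All resolvents have length at most $2$, so all resolution steps are allowed. Extend the
assignment variable by variable, keeping all derivable clauses over the assigned variables satisfied.
If neither value worked for the next variable $z$, there would be derivable clauses $C\cup\{z\}$ and
$D\cup\{\overline z\}$ with $C,D$ over the assigned variables and falsified. Their resolvent $C\cup D$
contains no complementary pair, since all its literals are falsified. So it is derivable and falsified,
a contradiction.

(b) Let $\tau$ be an assignment of $S$ satisfying all clauses over $S$ derivable from $Y$. Let $P_i$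
be the set of clauses over $\{y_i\}\cup S_i$ derivable from $Y_i$. They have length at most $2$; this
is where $|S_i|\le1$ is used. Clauses of $P_i$ over $S_i$ are satisfied by $\tau$. There are no
$C\cup\{y_i\}$, $C'\cup\{\overline{y_i}\}$ in $P_i$ with $C,C'$ falsified by $\tau$, since the
resolvent $C\cup C'$ would be derivable, over $S$, and falsified. Call $i$ \emph{forced} if $P_i$
contains a clause $C_i\cup\{\overline{y_i}\}$ with $C_i$ falsified by $\tau$. Put $y_i=0$ if $i$ is
forced, and $y_i=1$ otherwise. Then all clauses of all $P_i$ are satisfied.

If $Y_0=\{Z\}$, then $Z$ is satisfied as well. Otherwise all $i$ with $y_i\in Z$ are forced. Starting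
from $Z$, resolve successively with the clauses $C_i\cup\{\overline{y_i}\}$ for $y_i\in Z$. These have
length at most $2$, whatever the length of $Z$, and no complementary pairs arise, because the $C_i$ are
over $S$ and falsified by $\tau$. This derives $\bigcup_{y_i\in Z}C_i$, a clause over $S$ falsified by
$\tau$, a contradiction (for $Z=\perp$ no step is needed).

By $2$-completeness of the $(Y_i;\{y_i\}\cup S_i)$, the assignment extends to each $I_i$ so that $Y_i$
is satisfied. The $I_i$ are disjoint, so these extensions fit together.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}, first part]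
Induction on $j$ shows that $(\theta[\hat A_j(u,v)];\{u,v\})$ is $2$-complete: for $j=0$ by
Lemma~\ref{lem:twocomplete}(a), as chain clauses have length $2$, and for $j\ge1$ by
Lemma~\ref{lem:twocomplete}(b). Two more applications of (b) show that $(\theta[\hat B_k(u)];\{u\})$
and then $(\theta*H_T;\emptyset)$ are $2$-complete. The latter means that if $\perp$ is not
derivable from $\theta*H_T$, then $\theta*H_T$ is satisfiable. So if it is unsatisfiable, $\perp$ is
derivable, i.e.\ $\mathrm{awid}(\theta*H_T)\le2$.
\end{proof}

\subsection{Hardness}
For $\mathrm{hd}$ one new level of hubs costs one level of nesting, by part (a) of the next lemma. At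
the bottom, part (b) saves a level: if for all chains hanging on a hub the far end is known,
unit-clause propagation suffices. Here we use that these chains start at the hub, so that clauses left
over by unit-clause propagation are satisfied by setting all their variables to $1$.

\begin{lemma}\label{lem:hdstar}
Let $Y$ be an unsatisfiable star over $\emptyset$, with notation as above.
\begin{enumerate}
\item[(a)] Let $j\ge1$. If for all $i\ge1$ and $\varepsilon\in\{0,1\}$ the clause-set
$\langle y_i\to\varepsilon\rangle*Y_i$ is satisfiable or in $\mathcal R_{j-1}$, then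
$Y\in\mathcal R_j$.
\item[(b)] If for each $i\ge1$ there is a link $e$ with $u_e=y_i$ such that $\theta$ assigns $v_e$
and $Y_i=\theta*K'$ for a subset $K'$ of the chain of $e$, then $Y\in\mathcal R_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose first that some arm $Y_i$ is unsatisfiable. Then
$\langle y_i\to\varepsilon\rangle*Y_i\in\mathcal R_{j-1}$ for both $\varepsilon$. If $y_i$ occurs in
$Y_i$, this gives $Y_i\in\mathcal R_j$ by definition, as $\mathcal R_{j-1}\subseteq\mathcal R_j$;
otherwise $Y_i=\langle y_i\to0\rangle*Y_i$ is in $\mathcal R_{j-1}\subseteq\mathcal R_j$. Hence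
$Y\in\mathcal R_j$ by consequence (i).

Now suppose that all arms are satisfiable. They have pairwise disjoint variables, so $Y_0=\{Z\}$. For
each $y_i\in Z$ the set $\langle y_i\to1\rangle*Y_i$ is unsatisfiable, since otherwise a satisfying
assignment of $Y_i$ with $y_i=1$ and satisfying assignments of the other arms would together satisfy
$Y$. So it is in $\mathcal R_{j-1}$. Let $Z=\{y_1,\dots,y_q\}$ after renumbering, and let $Y^{(l)}$ be
the result of setting $y_1,\dots,y_l$ to $0$ in $Y$. For $l<q$ the variable $y_{l+1}$ occurs in
$Y^{(l)}$, and
\[
\langle y_{l+1}\to1\rangle*Y^{(l)}\supseteq\langle y_{l+1}\to1\rangle*Y_{l+1}\in\mathcal R_{j-1},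
\]
as $y_1,\dots,y_l$ do not occur in $Y_{l+1}$. With $x=\overline{y_{l+1}}$ in the definition of
$\mathcal R_j$ we see that $Y^{(l+1)}\in\mathcal R_j$ implies $Y^{(l)}\in\mathcal R_j$. Since
$\perp\in Y^{(q)}$, we get $Y=Y^{(0)}\in\mathcal R_j$.

(b) Apply unit-clause propagation to $Y$: while there is a unit clause $\{x\}$ and no $\perp$, pass to
$\langle x\to1\rangle*Y$. As $\perp\in\langle x\to0\rangle*Y$, this is a legal step for $\mathcal R_1$,
and it preserves unsatisfiability. If $\perp$ appears, then $Y\in\mathcal R_1$. Suppose it stops
without $\perp$. Then no clauses of length at most $1$ are left, so all remaining chain clauses are full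
clauses $K_{e,l}=\{\overline{z_{e,l-1}},z_{e,l}\}$. Here $l\le n-1$, since $v_e$ is assigned and
occurs in $K_{e,n}$. Each of them contains the positive literal $z_{e,l}=x_{e,l}$, and what may remain
of $Z$ is positive and nonempty. Setting all remaining variables to $1$ satisfies everything, a
contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}, second part]
We show the following for all $\theta$ and all blocks occurring in $H$.
\begin{enumerate}
\item[(1)] \emph{If $j\ge1$, $\theta$ assigns $u$ and $v$, and $\theta[\hat A_j(u,v)]$ is
unsatisfiable, then it is in $\mathcal R_j$.} For $j=1$ the arms are restricted subsets of chains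
that start at the centers and have their other end in $\{u,v\}$, so Lemma~\ref{lem:hdstar}(b) applies. Let
$j\ge2$. An arm is $Y_i=\theta[\hat A_{j-1}(y_i,t)]$ with $t\in\{u,v\}$, and
$\langle y_i\to\varepsilon\rangle*Y_i$ is $\theta'[\hat A_{j-1}(y_i,t)]$ for a $\theta'$ assigning
both ends (if $\theta$ already assigns $y_i$, then $y_i$ does not occur in $Y_i$ and $\theta'=\theta$). By
induction it is satisfiable or in $\mathcal R_{j-1}$, and Lemma~\ref{lem:hdstar}(a) applies.
\item[(2)] \emph{If $\theta$ assigns $u$ and $\theta[\hat B_k(u)]$ is unsatisfiable, then it is in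
$\mathcal R_k$.} For $k=1$ use Lemma~\ref{lem:hdstar}(b). For $k\ge2$ use Lemma~\ref{lem:hdstar}(a)
with $j=k$; the sets $\langle c_i\to\varepsilon\rangle*\theta[\hat A_{k-1}(c_i,u)]$ are satisfiable or
in $\mathcal R_{k-1}$ by (1).
\item[(3)] \emph{If $\theta*H_T$ is unsatisfiable, then it is in $\mathcal R_{k+1}$.} Use
Lemma~\ref{lem:hdstar}(a) with $j=k+1$; the sets
$\langle a_i\to\varepsilon\rangle*\theta[\hat B_k(a_i)]$ are satisfiable or in $\mathcal R_k$ by
(2).\qedhere
\end{enumerate}
\end{proof}

\section{The lower bound}\label{sec:lower}

Let $h:=\lceil n/2\rceil$. If $G$ is equivalent to $F_{k,n}$ and has fewer than $2^h$ clauses,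
Lemma~\ref{lem:dope}(b) gives a restriction $\varphi*G$ all of whose clauses follow from
clause-sets $H_T$ with $|T|<h$. We want a substitution $\sigma$ with $\varphi*G\le_\sigma U_k$.

How must $\sigma$ treat the chain variables? If $T=\{(e,1),\dots,(e,i)\}$ and $P$ is the hub containing
$u_e$, then $H_T$ implies $(P\setminus\{u_e\})\cup\{x_{e,i}\}$. If
$\sigma(x_{e,i})=u_e$, this becomes the hub $P$. From the other side, if
$T=\{(e,i+1),\dots,(e,n)\}$ and $P'$ is the hub containing $v_e$, then $H_T$ implies
$(P'\setminus\{v_e\})\cup\{\overline{x_{e,i}}\}$, which becomes $P'$ if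
$\sigma(x_{e,i})=\overline{v_e}$. With $|T|<h$ neither kind of derivation gets beyond the middle of
the chain. So we collapse the first half of the chain to $u_e$ and the second half to $\overline{v_e}$.

Precisely, let $c:=\lfloor(n-1)/2\rfloor$. Then
\[
c+1=h\quad\text{and}\quad n-c\ge h.
\]
Let $\sigma$ be the identity on the variables of $U_k$, let $\sigma(x_{e,i})=u_e$ for $i\le c$ and
$\sigma(x_{e,i})=\overline{v_e}$ for $i>c$, and let $\sigma(z)=0$ for all variables $z$ not in $H$;
extend $\sigma$ to literals by $\sigma(\overline x)=\overline{\sigma(x)}$. For
$H$ itself this works without any condition: each $K_{e,i}$ with $i\ne c+1$ becomes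
$\{\overline{u_e},u_e\}$ or $\{v_e,\overline{v_e}\}$, while $K_{e,c+1}$ becomes the link $e$. So
$H\le_\sigma U_k$, and already $H\notin\mathcal R_k$ by Lemma~\ref{lem:sim} and
Proposition~\ref{prop:lower}. The next lemma extends this to implied clauses.

\begin{lemma}[Collapse]\label{lem:collapse}
Let $T\subseteq M$ with $|T|<h$, and let $D$ be a clause with $H_T\models D$. Then $1\in\sigma(D)$, or
$\sigma(D)$ contains a complementary pair, or $\sigma(D)$ contains a clause of $U_k$ as a subset.
\end{lemma}

\begin{proof}
Suppose none of the three holds. We construct an assignment $\beta$ satisfying $H_T$ and falsifying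
$D$, a contradiction. Put $N:=\sigma(D)\setminus\{0\}$, a set of literals over $\mathrm{var}(U_k)$
without complementary pairs, and let $\alpha$ be the partial assignment falsifying exactly the
literals in $N$.

Variables not in $H$ get value $0$ under $\beta$; their literals in $D$ are positive, as
$1\notin\sigma(D)$, and hence falsified. On $\mathrm{var}(U_k)$ let $\beta$ extend $\alpha$ by the
value $1$ on the variables not assigned by $\alpha$. The literals of $D$ over $\mathrm{var}(U_k)$ lie
in $N$ and are falsified. Each hub contains some $y\notin N$, as no clause of $U_k$ is contained in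
$N$. Then $\beta(y)=1$, and so all hubs are satisfied.

It remains to define $\beta$ on the chain of each link $e$; write $u=u_e$, $v=v_e$. If $x_{e,i}$ with
$i\le c$ occurs in $D$, then $\alpha(u)$ is defined, and the literal of $D$ on $x_{e,i}$ is falsified
provided that $\beta(x_{e,i})=\beta(u)$. If $x_{e,i}$ with $i>c$ occurs in $D$, then $\alpha(v)$ is defined,
and it suffices that $\beta(x_{e,i})=1-\beta(v)$.

\emph{Case 1: not $\beta(u)=\beta(v)=1$.} Let $\beta(x_{e,i})=\beta(u)$ for $i\le c$ and
$\beta(x_{e,i})=1-\beta(v)$ for $i>c$. As $\beta(u)\le1-\beta(v)$, the values of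
$z_{e,0},\dots,z_{e,n}$ are non-decreasing, so all $K_{e,i}$ are satisfied.

\emph{Case 2: $\beta(u)=\beta(v)=1$.} Since $\{\overline u,\overline v\}\not\subseteq N$, at least one
of $u,v$ is not assigned by $\alpha$. We choose some $t$ with $(e,t)\notin T$ and give $z_{e,i}$ the
value $1$ for $i<t$ and $0$ for $i\ge t$. This agrees with $z_{e,0}=u$ and $z_{e,n}=\overline v$, and
among the clauses of the chain it falsifies only $K_{e,t}$, which is not in $H_T$.
\begin{itemize}
\item If $u$ is not assigned by $\alpha$, then no $x_{e,i}$ with $i\le c$ occurs in $D$. Choose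
$t\in\{1,\dots,c+1\}$, which is possible since $|T|<h=c+1$. For $i>c$ we have $i\ge t$, so
$\beta(x_{e,i})=0=1-\beta(v)$, as required.
\item If $v$ is not assigned by $\alpha$, then no $x_{e,i}$ with $i>c$ occurs in $D$. Choose
$t\in\{c+1,\dots,n\}$, which is possible since $|T|<h\le n-c$. For $i\le c$ we have $i<t$, so
$\beta(x_{e,i})=1=\beta(u)$, as required.
\end{itemize}
So every chain clause in $H_T$ is satisfied, and $\beta$ satisfies $H_T$ and falsifies $D$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The bounds on size and clause length were shown in Section~\ref{sec:Uk}, and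
$F_{k,n}\in\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$ in Section~\ref{sec:upper}. Let
$G\in\mathcal{UC}_k$ be equivalent to $F_{k,n}$, and suppose $G$ has fewer than $2^h$ clauses. Let
$\varphi$ be as in Lemma~\ref{lem:dope}(b). As $\varphi*G$ is unsatisfiable and $G\in\mathcal{UC}_k$,
we have $\varphi*G\in\mathcal R_k$ by Lemma~\ref{lem:rk}. By Lemma~\ref{lem:collapse} every clause of
$\varphi*G$ satisfies the condition defining $\varphi*G\le_\sigma U_k$. So $U_k\in\mathcal R_k$ by
Lemma~\ref{lem:sim}, contradicting Proposition~\ref{prop:lower}(b). Hence $G$ has at least
$2^{\lceil n/2\rceil}$ clauses. As $F_{k,n}$ is satisfiable, so is $G$; thus $\perp\notin G$, every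
clause contributes at least $1$ to the size, and the size of $G$ is at least $2^{\lceil n/2\rceil}$.
\end{proof}

\section{The classification}\label{sec:class}

Strong separation between $\mathcal C_0$ and $\mathcal D_0$ implies strong separation between any
$\mathcal C\supseteq\mathcal C_0$ and $\mathcal D\subseteq\mathcal D_0$. Two basic cases are available:
$\mathcal{UC}_{k+1}$ against $\mathcal{WC}_k$ for $k\ge0$, by Theorem~\ref{thm:GK}, and
$\mathcal{WC}_2\cap\mathcal{UC}_{k+1}$ against $\mathcal{UC}_k$ for $k\ge1$, by
Theorem~\ref{thm:main} with the sequence $(F_{k,n})_{n\ge1}$ of size $O(n)$ for fixed $k$. We first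
prove Theorem~\ref{thm:class}, which contains the conjecture as a special case.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\mathcal E_{p,q}\subseteq\mathcal E_{p',q'}$, then strong separation fails: for polynomial-size
$F_n\in\mathcal E_{p,q}$ take $G_n=F_n$.

Let $\mathcal C=\mathcal E_{p,q}\not\subseteq\mathcal D=\mathcal E_{p',q'}$. We first normalize
$(p,q)$. As $\mathcal{UC}_p\subseteq\mathcal{WC}_p$, replacing $q$ by $p$ if $q>p$ does not change
$\mathcal C$; so assume $q\le p$. If then $q\le1$, we have $\mathcal{WC}_q=\mathcal{UC}_q$ and
$\mathcal C=\mathcal{UC}_q=\mathcal E_{q,q}$; so in this case assume $p=q$. Now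
$\mathcal C\not\subseteq\mathcal{WC}_{q'}$ or $\mathcal C\not\subseteq\mathcal{UC}_{p'}$.

\emph{Case $\mathcal C\not\subseteq\mathcal{WC}_{q'}$.} As $\mathcal C\subseteq\mathcal{WC}_q$, we
have $q'<q\le p$. Hence $\mathcal{UC}_{q'+1}\subseteq\mathcal{UC}_p\cap\mathcal{WC}_q=\mathcal C$ and
$\mathcal D\subseteq\mathcal{WC}_{q'}$; use Theorem~\ref{thm:GK} with $k=q'$.

\emph{Case $\mathcal C\not\subseteq\mathcal{UC}_{p'}$.} As $\mathcal C\subseteq\mathcal{UC}_p$, we have
$p'<p$.
\begin{itemize}
\item If $p'=0$, then $p\ge1$, hence $q\ge1$ by the normalization. So
$\mathcal{UC}_1\subseteq\mathcal C$ and $\mathcal D\subseteq\mathcal{UC}_0=\mathcal{WC}_0$; use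
Theorem~\ref{thm:GK} with $k=0$.
\item If $p'\ge1$, then $p\ge2$, hence $q\ge2$ by the normalization. So
$\mathcal{UC}_{p'+1}\cap\mathcal{WC}_2\subseteq\mathcal C$ and $\mathcal D\subseteq\mathcal{UC}_{p'}$;
use Theorem~\ref{thm:main} with $k=p'$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
As $\mathcal{UC}_p=\mathcal E_{p,\infty}$ and $\mathcal{WC}_q=\mathcal E_{\infty,q}$, the equivalence
is a special case of Theorem~\ref{thm:class}. By Theorem~\ref{thm:main}, strong separation holds
between $\mathcal{WC}_2$ and $\mathcal{UC}_k$ for $k\ge1$, so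
$\mathcal{WC}_2\not\subseteq\mathcal{UC}_k$ for $k\ge1$, and hence also for $k=0$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:log}]
For $n\ge2$ we have $4^{k(n)}\le4^{1+\log_2n}=4n^2$, so the size of $F_{k(n),n}$ is at most
$8n\cdot4n^2=32n^3$. For $n=1$ we have $k(n)=1$, and the size is at most $8\cdot4=32$. The rest is
Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{good} \emph{Towards a theory of good SAT representations},
\url{https://www.cs.swan.ac.uk/~csoliver/Artikel/2014_Tokyo.pdf}.
\end{thebibliography}

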